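\title{Epimorphisms of orthomodular lattices need not be surjective}

\begin{abstract}
We show that the class of all orthomodular lattices has epimorphisms that are not surjective. We construct a finite orthomodular lattice $B$ and a proper subalgebra $A\cong MO_{112}$ such that $B$ is generated by $A$ and one further element and the inclusion of $A$ in $B$ is an epimorphism. The proof rests on an inequality whose hypotheses split into two groups that share only four parameters. Two elementary gluing constructions produce a finite lattice in which this inequality pins down an element that the parameters do not generate.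
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{K}$ be a class of algebras of the same similarity type. A homomorphism $\eta\colon A\to B$ between members of $\mathbb{K}$ is a \emph{$\mathbb{K}$-epimorphism} if for every $D\in\mathbb{K}$ and all homomorphisms $\varphi,\psi\colon B\to D$, the equality $\varphi\circ\eta=\psi\circ\eta$ implies $\varphi=\psi$. Every surjective homomorphism is an epimorphism. The class $\mathbb{K}$ has the property \emph{ES} (epimorphisms are surjective) if there are no others.

An \emph{ortholattice} is an algebra $(L,\wedge,\vee,{}',0,1)$ such that $(L,\wedge,\vee,0,1)$ is a bounded lattice and $'$ is an orthocomplementation: $a''=a$, $a\le b$ implies $b'\le a'$, $a\wedge a'=0$ and $a\vee a'=1$. It is an \emph{orthomodular lattice} (OML) if it satisfies the orthomodular law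
\[
a\le b\quad\Longrightarrow\quad b=a\vee(a'\wedge b).
\]
Homomorphisms preserve $\wedge,\vee,{}',0,1$. ES has been shown for certain varieties of OMLs, while the question for the class of all OMLs, posed in \cite{DI}, remained open: \emph{is every epimorphism in the class of all OMLs surjective?}

It is convenient to localize the question. Let $A$ be a subset of an OML $B$. We say that $g\in B$ is \emph{determined by $A$ in $B$} if $\varphi(g)=\psi(g)$ for every OML $D$ and all homomorphisms $\varphi,\psi\colon B\to D$ that agree on $A$. Since $\{x\in B:\varphi(x)=\psi(x)\}$ is a subalgebra for each such pair, the elements determined by $A$ form a subalgebra of $B$ containing $A$. If $A$ is a subalgebra, the inclusion $A\hookrightarrow B$ is an epimorphism exactly when every element of $B$ is determined by $A$; we then call $B$ an \emph{epic extension} of $A$. The elements generated by $A$ are determined for the obvious reason that they are values of terms, and the question is whether an element can be determined for any other reason.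

The simplest cases suggest that it cannot. Suppose first that $B$ is a finite Boolean algebra and $A$ a proper subalgebra. Then some atom of $A$ lies above two different atoms $x,y$ of $B$, and the homomorphisms $B\to\{0,1\}$ with $\varphi(z)=1\Leftrightarrow x\le z$ and $\psi(z)=1\Leftrightarrow y\le z$ agree on $A$ and differ at $x$. For general $B$ the natural tool is gluing. A \emph{strong amalgam} of OMLs $B_1,B_2$ over a common subalgebra $A$ consists of an OML $D$ and embeddings $\varphi\colon B_1\to D$, $\psi\colon B_2\to D$ that agree on $A$ and satisfy $\varphi[B_1]\cap\psi[B_2]=\varphi[A]$. If two copies of $B$ have a strong amalgam over $A$, then no $g\in B\setminus A$ is determined by $A$: from $\varphi(g)=\psi(g)$ we would get $\varphi(g)\in\varphi[A]$, and then $g\in A$ because $\varphi$ is injective.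

For $A=\{0,1\}$ such an amalgam always exists. The \emph{horizontal sum} of nontrivial OMLs (nontrivial means $0\ne1$) is their disjoint union with all bottom elements identified and all top elements identified, ordered by the union of the orders; for two summands we write $C\oplus B$. Two elements other than $0,1$ from different summands have meet $0$ and join $1$, each summand is a subalgebra, and a pair $a\le b$ always lies in one summand, so the horizontal sum is an OML. The lattice $B\oplus B$ is a strong amalgam of two copies of $B$ over $\{0,1\}$. OMLs can be glued together with great freedom, as Section~\ref{sec:constructions} will confirm, and one could expect this freedom to separate any element outside any subalgebra. It does not.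

For a cardinal $\lambda$ let $MO_\lambda$ be the horizontal sum of $\lambda$ four-element Boolean algebras. Its elements are $0$, $1$ and $\lambda$ complementary pairs, and two elements from different pairs have meet $0$ and join $1$; we set $MO_0=\{0,1\}$.

\begin{theorem}\label{thm:main}
There are a finite OML $B$, a proper subalgebra $A\cong MO_{112}$ of $B$, and an element $g\in B\setminus A$ with $B$ generated by $A\cup\{g\}$, such that the inclusion $A\hookrightarrow B$ is an epimorphism in the class of all OMLs. Hence this class does not have ES.
\end{theorem}

The proof has three steps. Section~\ref{sec:key} gives a sufficient condition for one element $g$ to be determined by four parameters $m,n,p,q$. Section~\ref{sec:G} builds a finite OML $G$ in which the condition holds while the parameters generate only a copy $A_0$ of $MO_4$ that misses $g$. Section~\ref{sec:B} enlarges $G$ to $B$ and $A_0$ to $A$ so that $A\cup\{g\}$ generates everything while $A$ still misses $g$. The gluing constructions used in the last two steps are set up in Section~\ref{sec:constructions}. Section~\ref{sec:more} contains strengthenings of the theorem and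 shows that the height of $A$ cannot be lowered.

\section{Basic facts about orthomodular lattices}\label{sec:basic}

Since $'$ is an order-reversing involution, De Morgan's laws $(x\vee y)'=x'\wedge y'$ and $(x\wedge y)'=x'\vee y'$ hold in every ortholattice. Elements $x,y$ are \emph{orthogonal}, written $x\perp y$, if $x\le y'$. The relation is symmetric, and $x\perp y\vee z$ holds if and only if $x\perp y$ and $x\perp z$. An \emph{atom} is a minimal nonzero element and a \emph{coatom} is the orthocomplement of an atom.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] An ortholattice is orthomodular if and only if it satisfies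
\begin{equation}\label{eq:OM}
x\le y\ \text{ and }\ y\wedge x'=0\quad\Longrightarrow\quad x=y. \tag{OM}
\end{equation}
\item[(b)] In an OML, $x\perp y$ implies $(x\vee y)\wedge x'=y$.
\item[(c)] In a finite OML every element is the join of the atoms below it. Consequently $x\wedge y=0$ if and only if no atom lies below both $x$ and $y$; $x\vee y=1$ if and only if no atom is orthogonal to both; and if exactly one atom $w$ is orthogonal to both, then $x\vee y=w'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the orthomodular law holds, $x\le y$ and $y\wedge x'=0$, then $y=x\vee 0=x$. Conversely, assume \eqref{eq:OM}, let $x\le y$ and put $z=x\vee(x'\wedge y)\le y$. Then $y\wedge z'=(y\wedge x')\wedge(x'\wedge y)'=0$, so $z=y$.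

(b) Put $z=(x\vee y)\wedge x'$. Then $y\le z$ and $z\wedge y'=(x\vee y)\wedge(x\vee y)'=0$, so $z=y$ by \eqref{eq:OM}.

(c) Let $z$ be the join of the atoms below $x$. An atom below $x\wedge z'$ would lie below $z$ and $z'$, which is impossible. So $x\wedge z'=0$, and $z=x$ by \eqref{eq:OM}. The consequences follow because the atoms orthogonal to both $x$ and $y$ are the atoms below $x'\wedge y'=(x\vee y)'$.
\end{proof}

We shall verify twice that a given structure is an OML, and the following checklist suffices. Let $Q$ be a poset with $0$ and $1$ and an order-reversing involution $'$. If binary joins exist, then so do meets, namely $x\wedge y=(x'\vee y')'$. If moreover $x\vee x'=1$ for all $x$, then $x\wedge x'=1'=0$ and $Q$ is an ortholattice, and it remains to check \eqref{eq:OM}. In the same way, a subset of an OML that contains $0,1$ and is closed under $'$ and $\vee$ is a subalgebra.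

\section{An element determined by four parameters}\label{sec:key}

\subsection*{The mechanism in distributive lattices}
The smallest instance of the mechanism occurs in the class of bounded distributive lattices. Let $B=\{0,a,g,1\}$ with $a\wedge g=0$ and $a\vee g=1$, and let $A=\{0,a,1\}$. Let $\varphi,\psi\colon B\to D$ agree on $A$, and write $\bar a$ for the common image of $a$. From $\varphi$ we use only $\varphi(g)\wedge\bar a=0$, and from $\psi$ only $\bar a\vee\psi(g)=1$. Then
\[
\varphi(g)=\varphi(g)\wedge(\bar a\vee\psi(g))=(\varphi(g)\wedge\bar a)\vee(\varphi(g)\wedge\psi(g))=\varphi(g)\wedge\psi(g),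
\]
so $\varphi(g)\le\psi(g)$, and equality follows by exchanging $\varphi$ and $\psi$. Thus $A\hookrightarrow B$ is a non-surjective epimorphism of bounded distributive lattices.

What was used is an implication, valid in the whole class, of the form
\[
\text{Left}(a;x)\ \text{ and }\ \text{Right}(a;y)\quad\Longrightarrow\quad \sigma(a,x)\le\tau(a,y),
\]
here with Left: $x\wedge a=0$, Right: $a\vee y=1$, $\sigma=x$, $\tau=y$. The two groups of hypotheses share only the parameter $a$. If an algebra contains witnesses $x,y$ for both groups with $\sigma(a,x)=g=\tau(a,y)$, we may read the left group through $\varphi$ and the right group through $\psi$, and obtain $\varphi(g)\le\psi(g)$.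

In OMLs this particular implication fails: in $MO_2$ with pairs $a,a'$ and $z,z'$ take $x=z$, $y=z'$. Valid implications of this shape are easy to find, for instance that $x\le a$ and $a\le y$ imply $x\le y$, but this one is useless. Whenever the deduction passes through a term $\theta$ in the parameters, so that $\sigma\le\theta\le\tau$, the equality $\sigma=g=\tau$ forces $g=\theta$, and $g$ is generated by the parameters. We need a deduction whose intermediate elements are built from witnesses of both sides at once.

\subsection*{The inequality for orthomodular lattices}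
In the next lemma $m,n,p,q$ are the parameters, $v,b$ are the left witnesses and $u,c,e$ the right witnesses.

\begin{lemma}\label{lem:ineq}
Let $m,n,p,q,v,b,u,c,e$ be elements of an OML such that
\begin{gather}
v\le m,\qquad b\le n',\qquad v\perp b,\qquad p\le v\vee b, \tag{L}\label{eq:L}\\
c\le m',\qquad u\le n,\qquad e\le q,\qquad e\perp u,\qquad c\le e\vee u,\qquad p\vee c=1. \tag{R}\label{eq:R}
\end{gather}
Then $(b\vee q)'\le q'\wedge\bigl((m\wedge u')\vee u\bigr)$.
\end{lemma}

\begin{proof}
\emph{Step 1: $b\vee c=v'$.} We have $v\perp b$ by hypothesis and $v\perp c$ because $v\le m$ and $c\le m'$. Hence $b\vee c\le v'$. Also $v\vee b\vee c\ge p\vee c=1$, that is, $v'\wedge(b\vee c)'=0$. By \eqref{eq:OM}, $b\vee c=v'$.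

\emph{Step 2: $m'\le u\vee(b\vee e)$.} From $v\le m$ and $c\le e\vee u$ we get $m'\le v'=b\vee c\le b\vee e\vee u$.

\emph{Step 3: removing $u$.} We have $u\perp e$ by hypothesis and $u\perp b$ because $u\le n$ and $b\le n'$. Hence $u\perp b\vee e$, and Step 2 and Lemma~\ref{lem:basic}(b) give
\[
(m'\vee u)\wedge u'\le\bigl(u\vee(b\vee e)\bigr)\wedge u'=b\vee e\le b\vee q .
\]
Taking orthocomplements, $(b\vee q)'\le(m\wedge u')\vee u$. Finally $(b\vee q)'\le q'$.
\end{proof}

Each parameter has one task. The elements $m$ and $n$ carry orthogonality from one side to the other ($v\perp c$ and $u\perp b$), the element $p$ carries the information that $v\vee b\vee c=1$, and $q$ absorbs the right witness $e$ so that $b\vee q$ refers to the left side only. Orthomodularity is used in Steps 1 and 3, each time for a join that mixes the sides: $b\vee c$ and $b\vee e$.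

\begin{proposition}\label{prop:key}
Let $G$ be an OML with elements $m,n,p,q,v,b,u,c,e$ satisfying \eqref{eq:L} and \eqref{eq:R}, and let $g\in G$ satisfy
\begin{equation}\label{eq:g}
g=(b\vee q)'=q'\wedge\bigl((m\wedge u')\vee u\bigr).
\end{equation}
Then $g$ is determined by $\{m,n,p,q\}$ in $G$.
\end{proposition}

\begin{proof}
Let $\varphi,\psi\colon G\to D$ agree on $m,n,p,q$, with common images $\bar m,\bar n,\bar p,\bar q$. Applying $\varphi$ to \eqref{eq:L} and $\psi$ to \eqref{eq:R}, we see that $\bar m,\bar n,\bar p,\bar q,\varphi(v),\varphi(b),\psi(u),\psi(c),\psi(e)$ satisfy the hypotheses of Lemma~\ref{lem:ineq} in $D$. Therefore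
\[
\varphi(g)=(\varphi(b)\vee\bar q)'\le \bar q\,'\wedge\bigl((\bar m\wedge\psi(u)')\vee\psi(u)\bigr)=\psi(g).
\]
Exchanging $\varphi$ and $\psi$ gives the reverse inequality.
\end{proof}

The proposition is of use only if there is an OML in which its hypotheses hold and $g$ is not generated by $m,n,p,q$. To build one we need ways of adding new elements at prescribed positions.

\section{Insertion and pasting}\label{sec:constructions}

\subsection*{Insertion}
The first construction splits a given element $a$ into two new orthogonal atoms $\alpha,\hat\alpha$. Once $\alpha$ is present, its joins with the elements $x\perp a$ must be present too, and these are the only other new elements.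

Let $L$ be an OML and $0\ne a\in L$. Let $L[a;\alpha,\hat\alpha]$ be the disjoint union of $L$ and the set of pairs $(\rho,x)$ with $\rho\in\{\alpha,\hat\alpha\}$, $x\in L$, $x\le a'$. Write $\bar\rho$ for the symbol other than $\rho$. The order and the orthocomplement extend those of $L$ as follows, for $\ell\in L$:
\begin{gather*}
(\rho,x)\le(\sigma,y)\iff \rho=\sigma\text{ and }x\le y,\qquad
(\rho,x)\le\ell\iff a\vee x\le\ell,\\
\ell\le(\rho,x)\iff\ell\le x,\qquad (\rho,x)'=(\bar\rho,\,a'\wedge x').
\end{gather*}
For example, $L[1;\alpha,\hat\alpha]$ is the horizontal sum of $L$ and a four-element Boolean algebra, and if $L=\{0,a,a',1\}$, then $L[a;\alpha,\hat\alpha]$ is the Boolean algebra with atoms $\alpha,\hat\alpha,a'$.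

\begin{lemma}[Insertion]\label{lem:insert}
$L[a;\alpha,\hat\alpha]$ is an OML containing $L$ as a subalgebra. For $\ell\in L$,
\[
(\rho,x)\vee\ell=\begin{cases}(\rho,x\vee\ell)&\text{if }\ell\le a',\\ a\vee x\vee\ell&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
\emph{Order.} The situation $(\rho,x)\le\ell\le(\sigma,y)$ would give $a\le\ell\le y\le a'$, which is impossible since $a\ne0$. This settles antisymmetry between old and new elements and one case of transitivity. If $\ell_1\le(\rho,x)\le\ell_2$, then $\ell_1\le x\le a\vee x\le\ell_2$. If $\ell_1\le\ell_2\le(\rho,x)$ or $\ell_1\le(\rho,y)\le(\rho,x)$, then $\ell_1\le x$. If $(\rho,x)\le\ell_1\le\ell_2$ or $(\rho,x)\le(\rho,y)\le\ell_2$, then $a\vee x\le\ell_2$. Chains of three old or three new elements reduce to transitivity in $L$. The bounds are $0$ and $1$.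

\emph{Involution.} For $x\le a'$ we have $a'\wedge(a'\wedge x')'=a'\wedge(a\vee x)=x$ by Lemma~\ref{lem:basic}(b), so $(\rho,x)''=(\rho,x)$. If $x\le y$, then $a'\wedge y'\le a'\wedge x'$, so $'$ reverses the order of new elements. For a new element $\xi=(\rho,x)$,
\[
\xi\le\ell\iff a\vee x\le\ell\iff\ell'\le a'\wedge x'\iff\ell'\le\xi' ,
\]
and the same equivalence applied to $\xi'$ and $\ell'$ says that $\ell\le\xi$ if and only if $\xi'\le\ell'$.

\emph{Joins.} If $\ell_1,\ell_2\le(\rho,x)$, then $\ell_1\vee\ell_2\le x$, so joins in $L$ remain joins. The upper bounds of $(\rho,x)$ and $\ell$ in $L$ are the elements above $a\vee x\vee\ell$. The upper bounds outside $L$ are the $(\rho,y)$ with $x\vee\ell\le y\le a'$; they exist if and only if $\ell\le a'$, and then $(\rho,x\vee\ell)$ lies below all upper bounds of both kinds. This is the stated formula. The upper bounds of $(\rho,x)$ and $(\rho,y)$ are those of $(\rho,x\vee y)$, which is therefore the join. The elements $(\alpha,x)$ and $(\hat\alpha,y)$ have upper bounds only in $L$, and their join is $a\vee x\vee y$. In particular $(\rho,x)\vee(\rho,x)'=a\vee x\vee(x'\wedge a')=a\vee a'=1$,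 by the orthomodular law for $x\le a'$.

\emph{Condition \eqref{eq:OM}.} Let $\xi\le\zeta$ and $\zeta\wedge\xi'=0$. If both lie in $L$, then $\xi=\zeta$ because $L$ is an orthomodular subalgebra. If $\xi=(\rho,x)$ and $\zeta=(\rho,y)$, then $y\wedge x'\in L$ lies below $\zeta$ and below $\xi'=(\bar\rho,a'\wedge x')$, so $y\wedge x'=0$ and $x=y$. The mixed cases do not occur. If $\xi=(\rho,x)$ and $\zeta\in L$, then $a\le\zeta$, and the nonzero element $(\bar\rho,0)$ lies below $\zeta$ and $\xi'$. If $\xi\in L$ and $\zeta=(\rho,x)$, then $\xi\le x\le a'$, so $a\le\xi'$, and the nonzero element $(\rho,0)$ lies below $\zeta$ and $\xi'$.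
\end{proof}

From now on we write $\rho$ for $(\rho,0)$; the join formula gives $(\rho,x)=\rho\vee x$. We record the properties that will be used.
\begin{enumerate}
\item[(I1)] $\alpha$ and $\hat\alpha$ are orthogonal atoms with $\alpha\vee\hat\alpha=a$, and for $\ell\in L$ we have $\rho\le\ell$ if and only if $a\le\ell$.
\item[(I2)] If $a\not\le\ell\in L$, then no new element lies below $\ell$. Hence, if $a$ is not an atom of $L$, the atoms of $L[a;\alpha,\hat\alpha]$ are $\alpha$, $\hat\alpha$ and the atoms of $L$.
\item[(I3)] The elements below $\rho\vee x$ are the $\ell\le x$ in $L$ and the $\rho\vee y$ with $y\le x$. Hence the atoms below $\rho\vee x$ are $\rho$ and the atoms of $L$ below $x$.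
\item[(I4)] Let $y<z$ in $L$ and $a=z\wedge y'$. Then $a\neq0$, and in $L[a;\alpha,\hat\alpha]$ we have $y\le\alpha\vee y\le z$ and $(\alpha\vee y)'=\hat\alpha\vee z'$.
\end{enumerate}
Items (I1)--(I3) are read off from the definition of the order. For (I4), $a\ne0$ by \eqref{eq:OM}, $(\alpha,y)\le z$ since $a\vee y\le z$, and $a'\wedge y'=(y\vee z')\wedge y'=z'$ by Lemma~\ref{lem:basic}(b). Item (I4) is the form in which we use insertion: it places a new element in a prescribed interval $[y,z]$, and by (I3) the only old elements below it are those below $y$.

\subsection*{Pasting along one or two atoms}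
The second construction glues an OML $P$ to an OML $L$ along common atoms. Gluing along one atom never causes trouble. Gluing along two atoms $x,y$ closes a cycle, and a short cycle can produce pairs with two minimal upper bounds; conditions (P1) and (P2) below say that $x$ and $y$ are far apart in $P$. Subscripts indicate in which lattice an operation or relation is taken.

\begin{lemma}[Pasting]\label{lem:paste}
Let $L,P$ be OMLs and let $X$ be a set of one or two elements that are atoms of both $L$ and $P$. Suppose that $L\cap P=F:=\{0,1\}\cup\{z,z':z\in X\}$, that the bounds and the orthocomplements of $L$ and $P$ agree on $F$, and that $|F|=2+2|X|$. If $X=\{x,y\}$ has two elements, write $\bar z$ for the element of $X$ other than $z\in X$, and assume: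
\begin{enumerate}
\item[(P1)] $x\vee_Py=1$;
\item[(P2)] if $x\perp_Ly$, then $a\vee_Pz=1$ for $z\in X$ and all $a$ with $0\ne a\le_P\bar z\,'$.
\end{enumerate}
Then $Q=L\cup P$, with the order ${\le_L}\cup{\le_P}$ and the common $'$, is an OML, and:
\begin{enumerate}
\item[(R1)] $L$ is a subalgebra of $Q$.
\item[(R2)] For $a\in P\setminus L$ and $\ell\in L\setminus P$: if $z\in X$ satisfies $a\le_Pz'$ and $\ell\le_Lz'$, then $a\vee_Q\ell=z'$; if there is no such $z$, then $a\vee_Q\ell=1$.
\item[(R3)] For $a\in P\setminus L$ and $a_1\in P$ we have $a\vee_Qa_1=a\vee_Pa_1$, except when $|X|=2$, $a_1=z\in X$, $x\perp_Ly$ and $a\le_P\bar z\,'$.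
\item[(R4)] Every atom of $Q$ is an atom of $L$ or of $P$, and every atom of $L$ or of $P$ that is not of the form $z'$ with $z\in X$ is an atom of $Q$.
\end{enumerate}
If $|X|=1$, then $P$ is also a subalgebra of $Q$.
\end{lemma}

\begin{proof}
\emph{The order of $P$ on $F$ is trivial}, in the sense that the elements of $F\setminus\{0,1\}$ are pairwise $\le_P$-incomparable. Indeed, $z$ and $z'$ are incomparable since neither is $0$; distinct atoms are incomparable, and so are distinct coatoms. If $x\le_Py'$, then $y'\wedge_Px'=(x\vee_Py)'=0$ by (P1), and \eqref{eq:OM} gives $x=y'$, contrary to $|F|=6$. If $x'\le_Py$, then $x'\in\{0,y\}$, again contrary to $|F|=6$. The relations $y\le_Px'$ and $y'\le_Px$ are equivalent to these two. It follows that $\le_Q$ restricted to $L$ is $\le_L$.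

\emph{Order.} Let $a_1\le_La_2\le_Pa_3$. Then $a_2\in F$. If $a_2=0$, then $a_1=0$, and if $a_2=1$, then $a_3=1$. If $a_2=z\in X$, then $a_1\in\{0,z\}$, so $a_1\le_Pa_3$. If $a_2=z'$, then $a_3\in\{z',1\}$, so $a_1\le_La_3$. This argument is symmetric in $L$ and $P$, so $\le_Q$ is transitive. If $a_1\le_La_2\le_Pa_1$, then both elements lie in $L$, so $a_2\le_La_1$ and $a_1=a_2$. The map $'$ is an order-reversing involution because it is one on $L$ and on $P$. To find joins, note that two elements either both lie in $L$, or one of them lies in $P\setminus L$ and the other in $L\setminus P$ or in $P$.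

\emph{Case 1: $\ell_1,\ell_2\in L$.} Let $d$ be an upper bound. If $d\in L$, then $\ell_1\vee_L\ell_2\le_Ld$. If $d\in P\setminus L$, then $\ell_1,\ell_2\in F$ and $\ell_1,\ell_2\le_Pd$. Only $z'$ and $1$ lie above $z'$ in $P$, so $\ell_1,\ell_2\in\{0\}\cup X$, and $\{\ell_1,\ell_2\}=\{x,y\}$ would give $d=1$ by (P1). So $\ell_1,\ell_2$ are equal or one of them is $0$, and $\ell_1\vee_L\ell_2\in\{\ell_1,\ell_2\}$ lies below $d$. Thus $\ell_1\vee_L\ell_2$ is the join in $Q$.

\emph{Case 2: $a\in P\setminus L$, $\ell\in L\setminus P$.} An upper bound $d$ satisfies $a\le_Pd$ and $\ell\le_Ld$, so $d\in F$. It is neither $0$ nor an atom $z\in X$, since otherwise $a\in\{0,z\}\subseteq L$. So the upper bounds are $1$ and those $z'$ with $a\le_Pz'$ and $\ell\le_Lz'$. There is at most one such $z$, because $a\le_Px'\wedge_Py'=0$ is impossible. This is (R2).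

\emph{Case 3: $a\in P\setminus L$, $a_1\in P$.} An upper bound $d$ satisfies $a\le_Pd$, and either $a_1\le_Pd$, or $a_1,d\in F$ with $a_1\le_Ld$ and $a_1\not\le_Pd$. In the second alternative $a_1\notin\{0,1\}$ and $d\notin\{1,a_1\}$, so $a_1$ is not a coatom; thus $a_1=z\in X$, and the only candidate for $d$ is $\bar z\,'$. The second alternative therefore occurs exactly in the exceptional situation of (R3). Outside it, the upper bounds in $Q$ are the upper bounds in $P$, and the join is $a\vee_Pa_1$. In it, (P2) gives $a\vee_Pz=1$, the upper bounds are $\bar z\,'$ and $1$, and the join is $\bar z\,'$.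

\emph{Orthomodularity.} We have $a\vee_Qa'=1$ by Case 1 if $a\in L$, and by Case 3 if $a,a'\in P\setminus L$. So $Q$ is an ortholattice with subalgebra $L$. Let $a_1\le_Qa_2$ and $a_2\wedge_Qa_1'=0$. If $a_1\le_La_2$, then $a_1=a_2$ by \eqref{eq:OM} in $L$. If $a_1\le_Pa_2$, then $a_2\wedge_Pa_1'$ is a lower bound of $a_2$ and $a_1'$ in $Q$, hence is $0$, and $a_1=a_2$ by \eqref{eq:OM} in $P$.

\emph{Atoms.} The first half of (R4) holds because $\le_Q$ contains $\le_L$ and $\le_P$. Let $w$ be an atom of $L$ that is not an atom of $Q$. Then $0<_Pa<_Pw$ for some $a$, so $w\in F$, and $w\notin X$. Also $w\ne1$ since $|F|\ge4$. So $w=z'$ with $z\in X$. The same argument works with $L$ and $P$ exchanged.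

If $|X|=1$, the hypotheses are symmetric in $L$ and $P$, so (R1) applies to $P$ as well.
\end{proof}

\begin{remark}\label{rem:P2}
Condition (P2) cannot be dropped. Suppose (P1) holds, $x\perp_Ly$, and $a\in P\setminus L$ satisfies $a\le_Py'$ and $d:=a\vee_Px\ne1$. As in Case 3, the upper bounds of $a$ and $x$ in $L\cup P$ are $y'$ and the elements of $P$ above $d$. Now $d\notin F$: it is not $0$, $1$ or an atom in $X$, and $x\le_P d$ excludes $x'$ and $y'$. Further $d\not\le_Py'$ because $x\not\le_Py'$, and $y'\not\le_P d$ because $y'$ is a coatom. So $a$ and $x$ have no join.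
\end{remark}

\subsection*{Block trees}
For a finite set $\beta$ with $|\beta|\ge3$ let $2^\beta$ be the Boolean algebra with atom set $\beta$. A \emph{block tree} is obtained by starting with one such algebra and pasting on, finitely many times, a new algebra $2^\beta$ along one common atom, by Lemma~\ref{lem:paste} with $|X|=1$. The algebras $2^\beta$ used are its \emph{blocks}; we name a block by its set $\beta$.

\begin{lemma}\label{lem:tree}
A block tree is a finite OML. It is the union of its blocks, its order is the union of their orders, each block is a subalgebra, and its atoms are the elements of the sets $\beta$. Two elements are orthogonal if and only if they lie in a common block and are orthogonal there; two atoms are orthogonal if and only if they are distinct and lie in a common set $\beta$.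
\end{lemma}

\begin{proof}
The second sentence follows by induction from Lemma~\ref{lem:paste}. For the atoms use (R4): if $z\in\beta$ is the common atom, then $z'$ lies above two elements of $\beta$ because $|\beta|\ge3$, so $z'$ is an atom neither of the old tree nor of the new block. For the last sentence, $a_1\le a_2'$ holds if and only if it holds in some block, blocks are closed under $'$, and an atom of the tree that lies in $2^\beta$ is an atom of $2^\beta$.
\end{proof}

Together with Lemma~\ref{lem:basic}(c), this reduces the computation of joins in a block tree to inspecting which atoms share a block.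

\section{The lattice $G$}\label{sec:G}

\subsection*{What the hypotheses require}
We want an OML $G$ as in Proposition~\ref{prop:key} in which $m,n,p,q$ generate as little as possible, namely a copy of $MO_4$, and $g\ne0$. Put $k=m\wedge u'$, so that $g\le k\vee u$ and $g\le q'$. If $g\le u$, then $g\le n\wedge q'=0$, and if $g\le k$, then $g\le m\wedge q'=0$. So $g$ must lie below $k\vee u$ but below neither $k$ nor $u$; in particular $k\ne0$. Such a $g$ is what an insertion at $k\vee u$ provides.

We take $k$ orthogonal to $b,u,c,e$ and $v=k\vee j$ with $j \perp k$, and we let $s$ be the orthocomplement of $k\vee e\vee u$. The hypotheses \eqref{eq:L} and \eqref{eq:R} then force the cycle of orthogonalities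
\[
j\perp b\perp u\perp s\perp c\perp j ,
\]
which we realize by five blocks arranged in a pentagon. Finally, the hypotheses confine the parameters to intervals,
\[
v\le m\le c',\qquad u\le n\le b',\qquad e\le q\le g',\qquad 0\le p\le v\vee b ,
\]
and we choose each parameter as a fresh element of its interval. For $n,q,p$ this is (I4). For $m$ the two extra atoms $\mu,\hat\mu$ are built into the block that contains $j$ and $c$.

\subsection*{The pentagon}
Consider the sets
\[
\beta_1=\{j,o,b\},\quad\beta_2=\{b,d,u\},\quad\beta_3=\{u,e,s\},\quad\beta_4=\{s,f,c\},\quad\beta_5=\{c,\mu,\hat\mu,j\}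
\]
on eleven \emph{letters} (Figure~\ref{fig:pentagon}). Let $L$ be the block tree with blocks $\beta_2,\beta_3$ and $P$ the block tree with blocks $\beta_1,\beta_5,\beta_4$, and paste them along $X=\{b,s\}$, identifying only $0,1,b,b',s,s'$. In $P$ the atoms orthogonal to $b$ are $j,o$ and those orthogonal to $s$ are $f,c$, so $b\vee_Ps=1$ and (P1) holds. Condition (P2) is void, since $b$ and $s$ share no block of $L$. Let $E=L\cup P$ be the resulting finite OML; we write $x^*$ for the orthocomplement in $E$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[dot/.style={circle,fill,inner sep=1.5pt},scale=0.95]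
\node[dot,label=above:$j$] (j) at (90:2) {};
\node[dot,label=left:$b$] (b) at (162:2) {};
\node[dot,label=below left:$u$] (u) at (234:2) {};
\node[dot,label=below right:$s$] (s) at (306:2) {};
\node[dot,label=right:$c$] (c) at (18:2) {};
\draw (j) -- node[dot,pos=0.5,label=above left:$o$] {} (b);
\draw (b) -- node[dot,pos=0.5,label=left:$d$] {} (u);
\draw (u) -- node[dot,pos=0.5,label=below:$e$] {} (s);
\draw (s) -- node[dot,pos=0.5,label=right:$f$] {} (c);
\draw (c) -- node[dot,pos=0.33,label=above right:$\mu$] {} node[dot,pos=0.67,label=above right:$\hat\mu$] {} (j);
\end{tikzpicture}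
\caption{The OML $E$. Dots are atoms, and each side of the pentagon is the atom set of a Boolean subalgebra. Two distinct atoms are orthogonal exactly when they lie on a common side.}\label{fig:pentagon}
\end{figure}

The conclusions of Lemma~\ref{lem:tree} hold for $E$. The order is the union of the five block orders, and by (R4) the atoms are the eleven letters, since $b^*$ and $s^*$ are atoms of neither $L$ nor $P$. The blocks $\beta_2,\beta_3$ are subalgebras by (R1). For a block of $P$, (R3) has no exceptions because $b\not\perp_Ls$, so only joins of two elements of $F$ need attention, and the block meets $F$ in $\{0,1\}$ or in $\{0,1,z,z^*\}$ for a single $z\in X$, where joins in $L$ and in $P$ coincide. The description of orthogonality follows as before.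

\subsection*{Adding $k$ and four insertions}
Let $L_0=\{0,1\}\times E$ be the direct product with the two-element algebra, an OML because the axioms hold coordinatewise. Identify $x\in E$ with $(0,x)$ and put $k=(1,0)$. Then $E=[0,k']$, joins of elements of $E$ are the same in $E$ and in $L_0$, $(k\vee x)'=x^*$ for $x\in E$, two elements of $E$ are orthogonal in $L_0$ exactly when they are orthogonal in $E$, and the atoms of $L_0$ are $k$ and the eleven letters. Put
\[
v=k\vee j,\qquad m=k\vee j\vee\mu,\qquad\text{so that}\qquad m'=(j\vee\mu)^*=c\vee\hat\mu .
\]
Now insert four times.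
\begin{enumerate}
\item $L_1=L_0[a_1;g,\hat g]$ with $a_1=k\vee u$. Here $a_1'=u^*=e\vee s=b\vee d$.
\item $L_2=L_1[a_2;h,\hat h]$ with $a_2=g'\wedge e'$. Since $e\le a_1'$, we have $g\vee e=(g,e)$ and $a_2=(g,e)'=(\hat g,(e\vee s)\wedge e')=\hat g\vee s$. Put $q=h\vee e$. By (I4) with $[y,z]=[e,g']$, $q'=\hat h\vee g$.
\item $L_3=L_2[a_3;\nu,\hat\nu]$ with $a_3=b'\wedge u'=(d^*)'=k\vee d$. Put $n=\nu\vee u$. By (I4) with $[y,z]=[u,b']$, $n'=\hat\nu\vee b$.
\item $G=L_4=L_3[a_4;p,\hat p]$ with $a_4=v\vee b=k\vee j\vee b$. Here $a_4'=(j\vee b)^*=o$, so $p'=\hat p\vee o$.
\end{enumerate}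
Each $L_i$ is a subalgebra of $L_{i+1}$, so any relation may be checked in the first $L_i$ that contains the elements involved. No $a_i$ is an atom, so by (I2) the atoms of $G$ are $k$, the eleven letters and $g,\hat g,h,\hat h,\nu,\hat\nu,p,\hat p$, twenty in all.

\begin{lemma}\label{lem:table}
The atoms of $G$ below the parameters and their orthocomplements are as follows.
\begin{center}
\begin{tabular}{c|cccccccc}
element & $m$ & $m'$ & $n$ & $n'$ & $q$ & $q'$ & $p$ & $p'$\\ \hline
atoms below it & $k,j,\mu$ & $c,\hat\mu$ & $u,\nu$ & $b,\hat\nu$ & $e,h$ & $g,\hat h$ & $p$ & $o,\hat p$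
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
The letters below $j\vee\mu=(c\vee\hat\mu)^*$ are those orthogonal to both $\hat\mu$ and $c$; the letters orthogonal to $\hat\mu$ are $c,\mu,j$, so these are $j,\mu$. The letters below $c\vee\hat\mu=(j\vee\mu)^*$ are those orthogonal to both $\mu$ and $j$; the letters orthogonal to $\mu$ are $c,\hat\mu,j$, so these are $c,\hat\mu$. This gives the entries for $m,m'$ in $L_0$. Since $a_1\ge u$, $a_2\ge s$, $a_3\ge d$, $a_4\ge b$ and none of $u,s,d,b$ lies below $m$ or $m'$, no $a_i$ lies below $m$ or $m'$, and by (I2) the four insertions add nothing below them.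

The other six elements have the form $\rho\vee x$ with $\rho$ an inserted atom and $x$ an older atom or $0$, so (I3) gives the entries at the stage where the element is created: $L_2$ for $q,q'$, $L_3$ for $n,n'$, and $L_4$ for $p,p'$. The later insertions are at $a_3$ or $a_4$, both above $k$, and $k$ lies below none of $q,q',n,n'$. By (I2) nothing is added below these elements.
\end{proof}

\begin{proposition}\label{prop:G}
Let $A_0=\{0,1,m,m',n,n',p,p',q,q'\}\subseteq G$.
\begin{enumerate}
\item[(a)] $A_0$ is a subalgebra of $G$ isomorphic to $MO_4$, and $p$ is the only atom of $G$ in $A_0$. In particular $g\notin A_0$.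
\item[(b)] $g$ is determined by $A_0$ in $G$.
\item[(c)] The orthocomplement of an atom of $G$ is never an atom of $G$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The eight sets of atoms in Lemma~\ref{lem:table} are nonempty and pairwise disjoint. By Lemma~\ref{lem:basic}(c), the eight elements are distinct, nonzero, and any two of them have meet $0$. The set of eight is closed under $'$, so any two also have join $1$. Only $p$ has a single atom below it.

(b) We check the hypotheses of Proposition~\ref{prop:key}. The relations $v\le m$, $c\le m'$, $u\le n$, $b\le n'$, $e\le q$ and $p\le a_4=v\vee b$ hold by construction. We have $v\perp b$ because $k\perp b$ and $j\perp b$ (block $\beta_1$), and $e\perp u$ (block $\beta_3$). Next, $e\vee u=s^*$ (block $\beta_3$) and $c\perp s$ (block $\beta_4$), so $c\le e\vee u$.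

\emph{$p\vee c=1$.} Since $c\not\le o=a_4'$, Lemma~\ref{lem:insert} gives $p\vee c=a_4\vee c=k\vee(j\vee b\vee c)$. The letters orthogonal to $b$ are $j,o,d,u$, and those orthogonal to $c$ are $s,f,\mu,\hat\mu,j$. The only common one is $j$, which is not orthogonal to $j$. So $j\vee b\vee c$ is the top element $k'$ of $E$, and $p\vee c=1$.

\emph{$(b\vee q)'=g$.} The atoms below $b'\wedge q'$ are among $g,\hat h$. We have $g\le a_1\le b'$ because $b\le a_1'$. By (I1), $\hat h\le b'$ would give $s\le a_2\le b'$, but $s$ and $b$ share no block. So $g$ is the only atom below $b'\wedge q'$.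

\emph{$q'\wedge((m\wedge u')\vee u)=g$.} The letters orthogonal to $u$ are $b,d,e,s$, so among the atoms $k,j,\mu$ below $m$ only $k$ is orthogonal to $u$. Thus $m\wedge u'=k$ and $(m\wedge u')\vee u=a_1$. Of the atoms $g,\hat h$ below $q'$, the first lies below $a_1$. By (I1), $\hat h\le a_1$ would give $s\le a_2\le a_1=k\vee u$, which is false in $L_0$. So $q'\wedge a_1=g$.

(c) The element $k'$ lies above all letters. For a letter $x$, the element $x'$ lies above $k$ and above the other letters in a block of $x$. For an atom $\rho$ inserted at $a_i$ we have $\rho'=(\bar\rho,a_i')>\bar\rho$, because $a_i'\ne0$.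
\end{proof}

\section{The lattice $B$ and the proof of Theorem~\ref{thm:main}}\label{sec:B}

Proposition~\ref{prop:G} produces one element outside $A_0$ that is determined by $A_0$, but this is not yet an epimorphism. In $G$ we have no control over the other elements, and we cannot pass to the subalgebra generated by $A_0\cup\{g\}$, because the proof that $g$ is determined needs the witnesses $v,b,u,c,e$ in the domain of $\varphi$ and $\psi$. Passing to a larger lattice costs nothing: if $G$ is a subalgebra of $B$ and $A_0\subseteq A\subseteq B$, then $g$ is determined by $A$ in $B$, as one sees by restricting homomorphisms to $G$. So we look for $B\supseteq G$ and a subalgebra $A\supseteq A_0$ with $g\notin A$ such that $A\cup\{g\}$ generates $B$. Adding atoms of $G$ to $A_0$ is dangerous: for instance $g=(k\vee u)\wedge\hat g\,'$. Instead we add new atoms $r$ that are useless on their own, in that together with $A_0$ they only form a larger $MO_\lambda$, but that lead from $g$ to any prescribed atom $t$ of $G$.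

\subsection*{A path from $g$ to $t$}
For an atom $t\ne g$ let $P$ be the block tree with blocks
\[
\{g,y_0,w_1\},\quad\{w_1,y_1,w_2\},\quad\{w_2,y_2,w_3\},\quad\{w_3,y_3,t\},\qquad\{w_i,\hat r_i,r_i\}\ \ (i=1,2,3),
\]
shown in Figure~\ref{fig:path}. Starting from $g$, the atoms $r_1,r_2,r_3$ generate $w_1,w_2,w_3$ in turn, and $w_3\perp t$. One copy of $P$ yields one element below $t'$; two copies yield two such elements, whose join is $t'$ by (R2). The path needs four blocks because $t$ may be orthogonal to $g$ in $G$, as $\hat g$ is. With three blocks $\{g,y_0,w_1\},\{w_1,y_1,w_2\},\{w_2,y_2,t\}$, the atom $w_2$ would be orthogonal to both $w_1\le g'$ and $t$, so that $w_1\vee t\ne1$, which is the situation of Remark~\ref{rem:P2}.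

\begin{figure}[ht]
\centering
\begin{tikzpicture}[dot/.style={circle,fill,inner sep=1.5pt},scale=0.95]
\node[dot,label=left:$g$] (g) at (0,0) {};
\node[dot,label=below:$w_1$] (w1) at (2,1) {};
\node[dot,label=above:$w_2$] (w2) at (4,0) {};
\node[dot,label=below:$w_3$] (w3) at (6,1) {};
\node[dot,label=right:$t$] (t) at (8,0) {};
\node[dot,label=right:$r_1$] (r1) at (2,2.6) {};
\node[dot,label=right:$r_2$] (r2) at (4,-1.6) {};
\node[dot,label=right:$r_3$] (r3) at (6,2.6) {};
\draw (g) -- node[dot,pos=0.5,label=above left:$y_0$] {} (w1);
\draw (w1) -- node[dot,pos=0.5,label=above right:$y_1$] {} (w2);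
\draw (w2) -- node[dot,pos=0.5,label=above left:$y_2$] {} (w3);
\draw (w3) -- node[dot,pos=0.5,label=above right:$y_3$] {} (t);
\draw (w1) -- node[dot,pos=0.5,label=right:$\hat r_1$] {} (r1);
\draw (w2) -- node[dot,pos=0.5,label=right:$\hat r_2$] {} (r2);
\draw (w3) -- node[dot,pos=0.5,label=right:$\hat r_3$] {} (r3);
\end{tikzpicture}
\caption{The block tree that joins the atom $g$ to the atom $t$. Dots are atoms, each of the seven straight segments is the atom set of an eight-element Boolean subalgebra, and two distinct atoms are orthogonal exactly when they lie on a common segment.}\label{fig:path}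
\end{figure}

\subsection*{Construction of $B$ and $A$}
Let $T$ be the set of the $18$ atoms of $G$ other than $g$ and $p$. For $t\in T$ and $\varepsilon\in\{1,2\}$ let $P_{t,\varepsilon}$ be a copy of the block tree above in which all elements other than $0,1,g,g',t,t'$ are new and belong to this copy only. Starting with $G$, paste the $36$ lattices $P_{t,\varepsilon}$ one after another by Lemma~\ref{lem:paste}: at the \emph{stage} of $P=P_{t,\varepsilon}$, the lattice $L$ is the one constructed so far, $X=\{g,t\}$, and $Q=L\cup P$.

The hypotheses of Lemma~\ref{lem:paste} hold at every stage. Assume inductively that $G$ is a subalgebra of $L$ and that the atoms of $G$ are atoms of $L$. By Proposition~\ref{prop:G}(c), $g'$ and $t'$ are not atoms of $G$, so $0,1,g,g',t,t'$ are distinct. In $P$ the atoms orthogonal to $g$ are $y_0,w_1$ and those orthogonal to $t$ are $y_3,w_3$, so $g\vee_Pt=1$, which is (P1). The element $g'$ lies in only one block of $P$, so the nonzero elements $a\le_Pg'$ are $y_0,w_1,g'$. The sets of atoms orthogonal to them are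
\[
\{g,w_1\},\qquad\{g,y_0,y_1,w_2,\hat r_1,r_1\},\qquad\{g\},
\]
and none contains $y_3$ or $w_3$; so $a\vee_Pt=1$. The reflection of Figure~\ref{fig:path} that exchanges $g$ and $t$ gives $a\vee_Pg=1$ for $0\ne a\le_Pt'$. So the conclusion of (P2) holds whether or not $g\perp_Lt$. Finally, $G$ is a subalgebra of $Q$ by (R1), and the atoms of $G$ are atoms of $Q$ by (R4), since none of them is $g'$ or $t'$.

Let $B$ be the finite OML obtained after the last stage. By (R1), $G$ and the lattice $Q$ of each stage are subalgebras of $B$, so a join computed in $Q$ is a join in $B$. Let $R$ be the set of the $36\cdot3=108$ elements $r_1,r_2,r_3$ of the copies $P_{t,\varepsilon}$, and put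
\[
A=A_0\cup\{r,r':r\in R\}.
\]

\begin{lemma}\label{lem:A}
$A$ is a subalgebra of $B$ isomorphic to $MO_{112}$, and $g\notin A$.
\end{lemma}

\begin{proof}
The elements $r,r'$ lie outside $G$, so $A\cap G=A_0$, and Proposition~\ref{prop:G}(a) shows that $A$ contains neither $g$ nor any $t\in T$; being closed under $'$, it contains neither $g'$ nor $t'$. The set $A\setminus\{0,1\}$ consists of $4+108=112$ complementary pairs. It suffices to show that two elements from different pairs have join $1$; meets are then $0$ by De Morgan's laws. Within $A_0$ this is Proposition~\ref{prop:G}(a). Otherwise consider the stage $P=P_{t,\varepsilon}$ at which the later of the two elements appears; call it $\xi\in\{r_i,r_i'\}\subseteq P\setminus L$.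

Suppose the other element $\ell$ lies in $L$. Since $\ell\notin\{0,1,g,g',t,t'\}$, we have $\ell\in L\setminus P$, and (R2) gives $\xi\vee\ell=1$ unless $\xi\le_Pz'$ for some $z\in\{g,t\}$. But $r_i$ shares no block with $g$ or $t$, and $r_i'\le_Pz'$ would give $z\le_Pr_i$ for distinct atoms $z,r_i$.

Suppose the other element is $r_l$ or $r_l'$ in the same $P$, with $l\ne i$. The atoms of $P$ orthogonal to $r_i$ are $w_i,\hat r_i$, and the only atom orthogonal to $r_i'$ is $r_i$. The sets $\{w_i,\hat r_i\}$ and $\{r_i\}$ are disjoint from $\{w_l,\hat r_l\}$ and $\{r_l\}$, so the join in $P$ is $1$. By (R3) it is $1$ in $Q$, as neither element lies in $X$.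
\end{proof}

\begin{lemma}\label{lem:gen}
$B$ is generated by $A\cup\{g\}$.
\end{lemma}

\begin{proof}
Let $S$ be the subalgebra generated by $A\cup\{g\}$.

\emph{The elements $w_i$.} Fix $P=P_{t,\varepsilon}$. The atoms of $P$ orthogonal to $r_i$ are $w_i,\hat r_i$. Of these two, only $w_1$ is orthogonal to $g$ (for $i=1$), only $w_2$ is orthogonal to $w_1$ (for $i=2$), and only $w_3$ is orthogonal to $w_2$ (for $i=3$). By Lemma~\ref{lem:basic}(c),
\[
g\vee_Pr_1=w_1',\qquad w_1\vee_Pr_2=w_2',\qquad w_2\vee_Pr_3=w_3' .
\]
By (R3) these are joins in $Q$: only the first involves an element of $X$, and the exception would require $r_1\le_Pt'$, which is false. Hence $w_1,w_2,w_3\in S$ for every copy.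

\emph{The atoms of $G$.} Let $t\in T$. Let $w$ be the element $w_3$ of the copy among $P_{t,1},P_{t,2}$ that is pasted first and $\tilde w$ the element $w_3$ of the other. At the stage of the second copy, $\tilde w\in P\setminus L$, $w\in L\setminus P$, $\tilde w\le_Pt'$ and $w\le_Lt'$. By (R2), $w\vee\tilde w=t'$, so $t\in S$. Also $g\in S$ and $p\in A_0\subseteq S$. Thus $S$ contains all atoms of $G$, and $G\subseteq S$ by Lemma~\ref{lem:basic}(c).

\emph{The remaining atoms.} In a block with three atoms, each atom is the orthocomplement of the join of the other two. So in $P=P_{t,\varepsilon}$,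
\[
y_0=(g\vee w_1)',\quad y_1=(w_1\vee w_2)',\quad y_2=(w_2\vee w_3)',\quad y_3=(w_3\vee t)',\quad\hat r_i=(w_i\vee r_i)' .
\]
By (R3) these joins are the same in $Q$: exceptions would require $w_1\le_Pt'$ or $w_3\le_Pg'$, and both are false. So $S$ contains all atoms of $P$. Every element of $P$ lies in an eight-element block and is therefore $0$, $1$, an atom or the orthocomplement of an atom. Hence $P\subseteq S$, and $S=B$ because $B$ is the union of $G$ and the copies $P_{t,\varepsilon}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:A} and~\ref{lem:gen}, $A\cong MO_{112}$ is a subalgebra of the finite OML $B$, $g\notin A$, and $A\cup\{g\}$ generates $B$. Let $D$ be an OML and let $\varphi,\psi\colon B\to D$ agree on $A$. Their restrictions to the subalgebra $G$ agree on $A_0$, so $\varphi(g)=\psi(g)$ by Proposition~\ref{prop:G}(b). The subalgebra $\{x\in B:\varphi(x)=\psi(x)\}$ contains $A\cup\{g\}$, so it is $B$, and $\varphi=\psi$. Thus $A\hookrightarrow B$ is an epimorphism that is not surjective.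
\end{proof}

\section{Strengthenings and sharpness}\label{sec:more}

Throughout this section $A$, $B$ and $g$ are as in Theorem~\ref{thm:main}.

\begin{corollary}\label{cor:classes}
\begin{enumerate}
\item[(a)] If $\mathbb{K}$ is any class of OMLs with $A,B\in\mathbb{K}$, then $A\hookrightarrow B$ is a non-surjective $\mathbb{K}$-epimorphism. Hence ES fails for the class of finite OMLs, for every variety or quasivariety of OMLs containing $B$, and in particular for the finitely generated variety $V(B)$.
\item[(b)] The class of all OMLs fails even the weaker property in which surjectivity is demanded only of those epimorphisms $\eta\colon C_1\to C_2$ for which $C_2$ is generated by $\eta[C_1]$ and one further element.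
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The defining condition holds for all OMLs $D$, hence for all $D\in\mathbb{K}$. Varieties and quasivarieties are closed under subalgebras, so they contain $A$ whenever they contain $B$. (b) $B$ is generated by $A\cup\{g\}$.
\end{proof}

\begin{proposition}\label{prop:sum}
For every nontrivial OML $C$, the lattice $C\oplus B$ is a proper epic extension of $C\oplus A$. Thus every nontrivial OML is a subalgebra of an OML that has a proper epic extension, and $MO_\kappa$ has a proper epic extension for every cardinal $\kappa\ge112$, finite or infinite.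
\end{proposition}

\begin{proof}
The set $C\cup A$ is a subalgebra of $C\oplus B$, namely $C\oplus A$, and it does not contain $g$. If $\varphi,\psi\colon C\oplus B\to D$ agree on $C\cup A$, then their restrictions to the subalgebra $B$ agree on $A$, hence on $B$ by Theorem~\ref{thm:main}; so $\varphi=\psi$. For the last statement write $\kappa=\lambda+112$ and take $C=MO_\lambda$, so that $C\oplus A\cong MO_\kappa$.
\end{proof}

The \emph{height} of a lattice is the largest number of strict inclusions in a chain. The chains $0<x<1$ show that $A\cong MO_{112}$ has height $2$. The next proposition shows that this is as small as possible; it is the only place where we rely on a result from the literature.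

\begin{proposition}\label{prop:sharp}
No Boolean algebra has a proper epic extension in the class of OMLs. In particular, an OML with a proper epic extension has height at least $2$.
\end{proposition}

\begin{proof}
By a theorem of Bruns and Harding \cite{BH}, any two OMLs have a strong amalgam over a common Boolean subalgebra. Let $C_1$ be a proper Boolean subalgebra of an OML $C_2$. Then two copies of $C_2$ have a strong amalgam over $C_1$, and as shown in Section~\ref{sec:intro}, no element of $C_2\setminus C_1$ is determined by $C_1$. So the inclusion is not an epimorphism. An OML of height at most $1$ has at most two elements and is Boolean.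
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
G.~Bruns and J.~Harding, \emph{Amalgamation of ortholattices}, Order 14 (1998), 193--209.

\bibitem{DI}
\emph{Definability and Interpolation},
\texttt{https://eprints.illc.uva.nl/id/eprint/2024/1/\linebreak[0]DS-2001-05.text.pdf}.

\end{thebibliography}
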